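# Zeros on one ray, 1-points on two rays: the angles between $\pi/3$ and $\pi/2$

## 1. Zero-free functions force a right angle

For $\alpha\in(0,\pi)$ put
$$L_j=\{re^{ij\alpha}: r>0\}\quad (j=\pm1),\qquad L_0=(0,+\infty).$$
A **1-point** of $f$ is a solution of $f(z)=1$. We study transcendental entire functions whose zeros all lie on the positive ray $L_0$ and whose 1-points all lie on the two rays $L_1\cup L_{-1}$. For which $\alpha$ do they exist?

The word "transcendental" cannot be dropped. For every $\alpha\in(0,\pi/2)$ the polynomial $f(z)=-(z-\cos\alpha)^2/\sin^2\alpha$ has its only zero at $\cos\alpha>0$, and $f(z)=1$ means $(z-\cos\alpha)^2=-\sin^2\alpha$, that is, $z=e^{\pm i\alpha}$.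

For $\alpha=\pi/2$ there is a transcendental example: $f(z)=-e^z$ has no zeros, and its 1-points are $(2k+1)\pi i$, $k\in\mathbb Z$. We first show that, among zero-free functions of finite order, the right angle is the only possibility.

**Proposition 1.** Let $f$ be a zero-free transcendental entire function of finite order, and let all but finitely many of its 1-points lie on $L_1\cup L_{-1}$, where $\alpha\in(0,\pi)$. Then $f=e^g$ with $g$ a polynomial of degree 1, and $\alpha=\pi/2$.

**Proof.** By Hadamard's theorem $f=e^g$ with a polynomial $g(z)=bz^n+\cdots$, $b\neq0$, $n\ge1$. Near $\infty$ we may write $g=\psi^n$ with $\psi(z)=\beta z(1+O(1/z))$, $\beta^n=b$. This $\psi$ is holomorphic for large $|z|$ and has a simple pole at $\infty$, so it maps a neighborhood of $\infty$ bijectively onto a neighborhood of $\infty$. The 1-points of $f$ are the solutions of $g(z)=2\pi i k$, $k\in\mathbb Z$. For $|k|$ large and each $n$-th root $\tau$ of $2\pi i k$ there is exactly one $z$ near $\infty$ with $\psi(z)=\tau$, and $z=(\tau/\beta)(1+o(1))$.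 The arguments of the roots $\tau$ are $\frac{\pi}{2n}+\frac{2\pi m}n$ for $k>0$ and $-\frac{\pi}{2n}+\frac{2\pi m}n$ for $k<0$. So the 1-points accumulate at infinity in $2n$ different directions, equally spaced by $\pi/n$, and each of these directions is $\alpha$ or $-\alpha$. Hence $2n\le2$ and $n=1$. The two directions differ by $\pi$, so $2\alpha\equiv\pi \pmod{2\pi}$, and $\alpha=\pi/2$. $\square$

What made this easy is that the leading term of $\log|f|$ is $\mathrm{Re}(bz^n)$. It is harmonic everywhere, so it changes sign across $2n$ equally spaced rays, and every such ray attracts 1-points. What changes when zeros are allowed on $L_0$? Then $\log|f|$ need not be harmonic across $L_0$, so its leading term may have a crease there. Suppose the leading term is homogeneous of degree $\rho$, harmonic off $[0,\infty)$, symmetric, and positive exactly in the sector $\alpha<\theta<2\pi-\alpha$. Such a function is $r^\rho\cos\rho(\theta-\pi)$ with $\rho(\pi-\alpha)=\pi/2$. This is possible for many angles, so the counting argument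 alone no longer decides.

## 2. The three theorems on admissible angles

Bergweiler, Eremenko and Hinkkanen (2016) proved that for $\alpha\in(0,\pi/3]$ and for $\alpha=2\pi/5$ a transcendental entire function with zeros on $L_0$ and 1-points on $L_1\cup L_{-1}$ exists. The problem, taken from "Entire functions with radially distributed a-points" (http://www.math.purdue.edu/~eremenko/dvi/ta.pdf), is to decide the remaining $\alpha\in(\pi/3,\pi/2)$.

**Theorem 1.** Let $\alpha\in(\pi/3,\pi/2)$, $\alpha\neq 2\pi/5$. There is no transcendental entire function all of whose zeros lie on $L_0$ and all of whose 1-points lie on $L_1\cup L_{-1}$. This remains true if finitely many exceptional zeros and finitely many exceptional 1-points are allowed.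

**Theorem 2.** Let $\alpha=2\pi/5$, $q=e^{2\pi i/5}$. If $f$ is transcendental entire with all zeros on $L_0$ and all 1-points on $L_1\cup L_{-1}$, then $f$ is real on $\mathbb R$, $f(0)=-\frac{1+\sqrt5}{2}$, and $f(qz)f(q^{-1}z)=1-f(z)$. Moreover $f$ is unique up to $f(z)\mapsto f(\lambda z)$, $\lambda>0$.

**Theorem 3.** Let $\alpha\in(0,\pi)$. A transcendental entire function with all zeros on $L_0$ and all 1-points on $L_1\cup L_{-1}$ exists if and only if $\alpha\in(0,\pi/3]\cup\{2\pi/5\}\cup\{\pi/2\}$.

**Standing notation.** From here on $f$ is transcendental entire, and all its zeros and 1-points in $|z|>R_0$ lie on $L_0$ and on $L_1\cup L_{-1}$, respectively (this allows finitely many exceptions). We write $M(r)=\max_{|z|=r}|f(z)|$, $A(r)=\log M(r)$, $\theta=\arg z$, $x^{\pm}=\max(\pm x,0)$ and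
$$f^*(z)=\overline{f(\bar z)} .$$
The function $f^*$ is entire; its Taylor coefficients are the conjugates of those of $f$. For example, $f(z)=iz$ has $f^*(z)=-iz$. For $r$ so large that $A(r)>0$ put
$$u_r(z)=\frac{\log|f(rz)|}{A(r)},\qquad v_r(z)=\frac{\log|f(rz)-1|}{A(r)} .$$
These are subharmonic. For $|z|>R_0/r$, $u_r$ is harmonic off $L_0$, and $v_r$ is harmonic off $L_1\cup L_{-1}$.

**Two examples of rescaling.** For $f=-e^{-z}$ we have $A(r)=r$, $u_r(z)=-\mathrm{Re}\,z$ for every $r$, and $v_r(z)=\frac1r\log|1+e^{-rz}|\to(-\mathrm{Re}\,z)^+$. For $f(z)=\cos\sqrt z$, the zeros $((k+\frac12)\pi)^2$ are on $L_0$. Since $\log|\cos w|=|\mathrm{Im}\,w|+O(1)$ for $|\mathrm{Im}\,w|\ge1$ and $A(r)=\log\cosh\sqrt r=\sqrt r+O(1)$, we get $u_r(z)\to |z|^{1/2}\sin\frac\theta2=|z|^{1/2}\cos\frac12(\theta-\pi)$ locally uniformly in $0<\theta<2\pi$. The limit is harmonic off $[0,\infty)$ and creased along $L_0$.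

We use the following textbook facts.

* **(S) Schottky's bound** (Ahlfors, *Conformal Invariants*, Thm 1-13). If $h$ is holomorphic in $|z|<1$ and omits $0,1$, then $\log|h(z)|\le(7+\log^+|h(0)|)\frac{1+|z|}{1-|z|}$. Let $d_\Omega$ be the hyperbolic distance of a simply connected domain $\Omega\ne\mathbb C$, with density $2/(1-|z|^2)$ in the disc. In the disc $d(0,z)=\log\frac{1+|z|}{1-|z|}$. So a Riemann map gives, for $h$ omitting $0,1$ in $\Omega$, the bound $\log^+|h(z)|\le(7+\log^+|h(z_0)|)e^{d_\Omega(z,z_0)}$. Comparing $\Omega$ with the largest disc about a point, we see that the density of $d_\Omega$ is at most $2/\mathrm{dist}(\cdot,\partial\Omega)$.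
* **(C) Compactness** (Hörmander, *Notions of Convexity*, Thms 3.2.12, 3.2.13). Let $u_k$ be subharmonic and locally uniformly bounded above on a domain. Either $u_k\to-\infty$ locally uniformly, or a subsequence converges in $L^1_{loc}$ to a subharmonic function. If $u_k\to u$ in $L^1_{loc}$, then $u$ has a subharmonic representative, and $\limsup_k\max_Ku_k\le\max_Ku$ for compact $K$ ("Hartogs"). If the $u_k$ are harmonic, the limit is harmonic and, by the mean value property over discs, the convergence is locally uniform.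
* **(E) Almost everywhere is enough.** A subharmonic $u$ satisfies $u(z)=\lim_{t\to0}$ of its means over the discs $D(z,t)$. Hence subharmonic functions that agree a.e. are equal, and if $u\le g$ a.e. in an open set with $g$ continuous, then $u\le g$ there.
* **(P) Positive harmonic functions in a sector.** Let $w$ be positive and harmonic in a sector with bisector $\theta=\theta_c$ and opening $\pi/\mu$, continuous with boundary values $0$ on both sides (vertex excluded). Then $w=(ar^\mu+br^{-\mu})\cos\mu(\theta-\theta_c)$ with $a,b\ge0$. Indeed $\zeta=(ze^{-i\theta_c})^\mu$ maps the sector to $\mathrm{Re}\,\zeta>0$. The Herglotz representation there is $a\,\mathrm{Re}\,\zeta$ plus a Poisson integral of a positive measure on the imaginary axis. The zero boundary values leave only a point mass at $0$, which contributes $b\,\mathrm{Re}\,\zeta/|\zeta|^2$.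
* **(H) Hadamard.** An entire function of finite order with finitely many zeros is $pe^g$ with polynomials $p,g$, and has integer order. An entire function of order $<1$ that does not vanish at $0$ is a constant times $\prod(1-z/a_k)$.

## 3. Doubling of $\log M(r)$

Before we pass to limits of $u_r$ we need them bounded above on compact sets, that is, we need $A(2r)=O(A(r))$.

**Lemma 1.** Let $\alpha\in(0,\pi)$. There are $K,r_0$ with $A(2r)\le KA(r)$ for $r\ge r_0$.

**Step 1: a bound away from the three rays.** The aim is to let Schottky's bound carry the estimate from $|z|=1$ to $|z|\le 4$. The rays $L_0,L_{\pm1}$ cut the plane into three open sectors $S_j$. Let $r>2R_0$ and $h(z)=f(rz)$. Then $h$ omits $0,1$ in each $\Omega_j=\{z\in S_j:\frac12<|z|<8\}$. Let $\zeta_j$ be the point of modulus $1$ on the bisector of $S_j$, so $|h(\zeta_j)|\le M(r)$, and let $\delta(z)$ be the angular distance from $z$ to the nearest of the three rays.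

In the coordinate $w=\log z$, $\Omega_j$ is a rectangle. Let $z\in S_j$ with $1\le|z|\le4$. Go from $w$ vertically to the horizontal middle line, then along that line to $\log\zeta_j$. On the way, the distance to the vertical sides is at least $\log 2$, and the distance to the horizontal sides is the current value of $\delta$. On the vertical piece the density is at most $2/\delta+2/\log2$, and $\int_{\delta(z)}2\,dt/t$ up to half the opening is $2\log(1/\delta(z))+O(1)$; the horizontal piece has bounded hyperbolic length. So the hyperbolic length is at most $2\log(1/\delta(z))+C$. By (S), for large $r$ (so that $7+A(r)\le8A(r)$),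
$$\log^+|h(z)|\le C_1A(r)\,\delta(z)^{-2},\qquad 1\le|z|\le4,\ \delta(z)>0. \tag{1}$$

**Step 2: crossing the rays.** The bound (1) blows up at the rays; we now bridge each ray by the maximum principle on a thin rhombus. Fix $b>0$ smaller than half the minimal angle between neighboring rays and with $2b\le\tan(\pi/6)$. Points with $|z|=2$, $\delta(z)\ge b$ are covered by (1). Let $|z|=2$, $\delta(z)<b$, and let $\theta_L$ be the argument of the nearest ray. Then $w=\log z$ lies in the open rhombus $Q$ with vertices $w_{1,2}=\log2\mp\frac12+i\theta_L$ and $\log2+i(\theta_L\pm b)$. On $\overline Q$ we have $0<\mathrm{Re}\,w<\log4$. Put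
$$p(w)=\mathrm{Re}\,\bigl[(w-w_1)^{-2}+(w_2-w)^{-2}\bigr].$$
In $\overline Q\setminus\{w_1,w_2\}$ both $|\arg(w-w_1)|$ and $|\arg(w_2-w)|$ are at most $\arctan 2b\le\pi/6$. So $(w-w_1)^{-2}$ and $(w_2-w)^{-2}$ have arguments in $[-\pi/3,\pi/3]$, and $p$ is positive and harmonic with $p\ge\frac12s^{-2}$, where $s$ is the distance from $w$ to the nearer of $w_1,w_2$. On an edge of $Q$ ending at $w_i$ we have $\delta=|\mathrm{Im}\,w-\theta_L|=\sin(\arctan2b)\,|w-w_i|\ge cs$ with $c=\sin(\arctan 2b)$; here $L$ is the nearest ray because of the choice of $b$. So (1) gives, with $C_2=2C_1c^{-2}$,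
$$\log|h(e^w)|\le C_2A(r)p(w)\quad\text{on }\partial Q\setminus\{w_1,w_2\}.$$
At $w_1,w_2$ we have $p\to+\infty$ while $\log|h(e^w)|$ is bounded above. The maximum principle gives the same inequality in $Q$. On $\mathrm{Re}\,w=\log2$ we have $|w-w_i|\ge\frac12$, so $p\le8$. Altogether $A(2r)\le\max(C_1b^{-2},8C_2)A(r)$. $\square$

Consequently, for $|z|\le2^m$ and large $r$ we have $u_r(z)\le K^m$, and $v_r$ is bounded above in the same way because $|f-1|\le M+1$. Also $A(r)=O(r^{\log_2K})$, so $f$ has finite order.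

## 4. The only possible limit of the rescaled logarithms

Put
$$\rho=\frac{\pi}{2(\pi-\alpha)},\qquad U(re^{i\theta})=r^\rho\cos\rho(\theta-\pi)\quad(0\le\theta\le2\pi).$$
For $\alpha\in(\pi/3,\pi/2)$ we have $\rho\in(3/4,1)$. Since $\rho(\pi-\alpha)=\pi/2$ and $\rho\pi<\pi$, we have $U>0$ for $\alpha<\theta<2\pi-\alpha$ and $U<0$ for $|\theta|<\alpha$, $z\ne0$. Also $U(\bar z)=U(z)$.

**Lemma 2.** Let $\alpha\in(\pi/3,\pi)\setminus\{\pi/2\}$. Then $\alpha<\pi/2$, and $u_r\to U$, $v_r\to U^+$ in $L^1_{loc}(\mathbb C)$ as $r\to\infty$. Further, $u_r\to U$ locally uniformly in $\mathbb C\setminus[0,\infty)$. The function $f$ has order $\rho$ and infinitely many zeros.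

In other words: if such an $f$ exists at all, then $\alpha$ is acute and the leading term of $\log|f|$ is the one guessed in Section 1.

**Step 1: extracting limits.** Let $r_k\to\infty$. We have $\max_{|z|=1}u_{r_k}=1$ and $\liminf\max_{|z|=1}v_{r_k}\ge1$ (because $\max_{|z|=r}|f-1|\ge M(r)-1$), so neither sequence tends to $-\infty$ locally uniformly. By Lemma 1 and (C), after passing to a subsequence, $u_k:=u_{r_k}\to u$ and $v_k:=v_{r_k}\to v$ in $L^1_{loc}(\mathbb C)$, with $u,v$ subharmonic. Let $\Sigma_+=\{z\neq0:|\theta|<\alpha\}$ and $\Sigma_-=\{z\ne0:\alpha<\theta<2\pi-\alpha\}$.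

**Step 2: constraints on the pair $(u,v)$.** The aim is to collect enough of them to leave three cases.

(i) $u\le1$ in $|z|<1$, by (E), and $\max_{|z|\le1}u\ge1$, by Hartogs.

(ii) $u$ is harmonic in $\mathbb C\setminus[0,\infty)$ and $v$ is harmonic in $\Sigma_+$ and in $\Sigma_-$; in these domains the convergence is locally uniform. Indeed, on a compact subset the $u_k$ (or $v_k$) are harmonic for large $k$.

(iii) $u^+=v^+$. Since $\log^+|w\pm1|\le\log^+|w|+\log2$, we have $\bigl|\log^+|w|-\log^+|w-1|\bigr|\le\log2$, so $|u_k^+-v_k^+|\le\log2/A(r_k)\to0$. Hence $u^+=v^+$ a.e., and everywhere by (E).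

(iv) $v\ge0$. Suppose $v<0$ somewhere. The set $\{v<0\}$ is open, so it contains a closed disc $D$ that does not meet $[0,\infty)$, and $\max_Dv<0$. By Hartogs there is $\varepsilon>0$ with $v_k<-\varepsilon$ on $D$ for large $k$. Then $|f(r_kz)-1|\le e^{-\varepsilon A(r_k)}$ on $D$, so $f(r_kz)\to1$ uniformly on $D$ and $u=0$ on $D$. By (ii), $u\equiv0$ off $[0,\infty)$, hence everywhere by (E). This contradicts (i).

So $v=v^+=u^+$. In each of $\Sigma_\pm$ the harmonic function $v\ge0$ is either positive or identically zero, and where $v>0$ we have $u=v$. They do not both vanish identically: otherwise $u^+=0$ a.e., so $u\le0$ everywhere by (E), against (i). Three cases remain.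

**Step 3: Case I, $v>0$ in both sectors.** Then $u=v$ is harmonic in $\Sigma_+$, in particular across $L_0$. With (ii), $u$ is harmonic in $\mathbb C\setminus\{0\}$, and by continuity $u\ge0$ there. It is bounded near $0$, so the singularity is removable. A nonnegative harmonic function in $\mathbb C$ is constant, and $u\equiv1$ by (i). This case is excluded in Step 6.

**Step 4: Case II, $v>0$ in $\Sigma_+$ and $v\equiv0$ in $\Sigma_-$, is impossible.** Again $u$ is harmonic in $\mathbb C\setminus\{0\}$. It is positive in $\Sigma_+$ and $\le0$ in $\Sigma_-$, so it vanishes on $L_{\pm1}$. By (P) and boundedness above near $0$, $u=ar^n\cos n\theta$ in $\Sigma_+$ with $n=\pi/(2\alpha)$, $a>0$. By continuation this holds for $|\theta|<\pi$. On the negative ray the one-sided $\theta$-derivatives are $-anr^n\sin n\pi$ (from $\theta\to\pi^-$) and $+anr^n\sin n\pi$ (from $\theta\to-\pi^+$). Smoothness forces $\sin n\pi=0$. But $\alpha\in(\pi/3,\pi)\setminus\{\pi/2\}$ gives $n\in(\frac12,\frac32)\setminus\{1\}$, a contradiction.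

**Step 5: Case III, $v>0$ in $\Sigma_-$ and $v\equiv0$ in $\Sigma_+$, gives $U$.** Here $u>0$ in $\Sigma_-$, $u\le0$ in $\Sigma_+$, and $u=0$ on $L_{\pm1}$ by continuity. The opening of $\Sigma_-$ is $2\pi-2\alpha=\pi/\rho$, so (P) and boundedness above near $0$ give $u=ar^\rho\cos\rho(\theta-\pi)$ in $\Sigma_-$ with $a>0$. By continuation this holds for $0<\theta<2\pi$, hence everywhere by (E).

We now use subharmonicity at a point $x>0$. Near $x$, $u$ is even in $\theta$, equals a smooth function on each closed side of $L_0$, and has $\partial_\theta u(0+)=a\rho x^\rho\sin\rho\pi$. So for $\sin\phi\ge0$,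
$$u(x+te^{i\phi})=u(x)+t\cos\phi\,\partial_xu(x)+t\sin\phi\; a\rho x^{\rho-1}\sin\rho\pi+O(t^2),$$
and by evenness the same holds with $|\sin\phi|$ for all $\phi$. The mean over the circle is $u(x)+\frac{2t}\pi a\rho x^{\rho-1}\sin\rho\pi+O(t^2)$. Hence $\sin\rho\pi\ge0$.

If $\alpha>\pi/2$, then $\rho>1$. For $0<\theta<\alpha$ the quantity $\rho(\pi-\theta)$ runs through $(\pi/2,\rho\pi)$, and $u\le0$ there forces $\rho\pi\le3\pi/2$. Then $\rho\pi\in(\pi,3\pi/2]$ and $\sin\rho\pi<0$, a contradiction. So Case III occurs only for $\alpha<\pi/2$. Since $\max_{|z|\le1}ar^\rho\cos\rho(\theta-\pi)=a$, (i) gives $a=1$. Thus $u=U$ and $v=U^+$.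

**Step 6: excluding Case I.** Different sequences might a priori have limits of different types; a connectedness argument prevents this. Let $Q(r)=A(2r)/A(r)=\max_{|z|\le2}u_r$. In Cases I and III $u$ is continuous. Hartogs gives $\limsup Q(r_k)\le\max_{|z|\le2}u$. From $u_k\le Q(r_k)$ in $|z|<2$ and (E) we get $u\le\liminf Q(r_k)$ there, and in $|z|\le2$ by continuity. So $Q(r_k)\to\max_{|z|\le2}u$, which is $1$ in Case I and $2^\rho$ in Case III. Every sequence $r_k\to\infty$ has a subsequence of one of these types, so $1$ and $2^\rho$ are the only possible limit values of $Q$ at $\infty$. But $Q$ is continuous and bounded, so its set of limit values is connected. Hence $Q\to1$ or $Q\to2^\rho$.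

Suppose $Q\to1$. Then all limits are of type I, and $A(2^m)^{1/m}\to1$, so $f$ has order $0$. Being transcendental, $f$ has infinitely many zeros by (H), hence zeros $a_k\to\infty$ on $L_0$. Take $r_k=a_k$. Along a subsequence $v_k\to v=u^+=1$ uniformly near the point $1\in\Sigma_+$, by (ii). But $v_k(1)=\log|0-1|/A(r_k)=0$, a contradiction.

So $Q\to2^\rho$ and all limits are of type III; in particular $\alpha<\pi/2$. Every sequence $r_k\to\infty$ has a subsequence with limits $U,U^+$, locally uniformly off $[0,\infty)$ for $u$, and this gives the convergence as $r\to\infty$. From $Q\to2^\rho$ we get $\log A(r)/\log r\to\rho$, so $f$ has order $\rho\in(3/4,1)$. This is not an integer, so $f$ has infinitely many zeros by (H). $\square$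

## 5. What the leading term cannot see

A first plan is to compare leading terms, as in the zero-free case. Lemma 2 carries it out, and it does remove all obtuse angles. For $\alpha\in(\pi/3,\pi/2)$ it stops, because the pair $(U,U^+)$ violates none of the constraints. Indeed $U$ is harmonic off $[0,\infty)$. Near $L_0$ it is the maximum of the two harmonic functions $r^\rho\cos\rho(\pi\mp\theta)$, since
$$\cos\rho(\pi-\theta)-\cos\rho(\pi+\theta)=2\sin\rho\pi\,\sin\rho\theta\ge0\quad\text{for small }\theta\ge0 .$$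
Its mean over $|z|=r$ is $r^\rho\frac{\sin\rho\pi}{\rho\pi}>0=U(0)$. So $U$ is subharmonic, and so is $U^+$, which is $0$ in $\Sigma_+$ and the harmonic function $U$ in $\Sigma_-$. This holds for every $\alpha\in(\pi/3,\pi/2)$, including $2\pi/5$. The leading term does not distinguish $2\pi/5$, so we need exact information about the 1-points.

The exact information is that they lie on lines, and zeros on a line can be matched by Schwarz reflection. Put
$$\omega=e^{2i\alpha}.$$
Then $f^*(\bar\omega z)=\overline{f(\omega\bar z)}$, and $z\mapsto\omega\bar z$ is the reflection $\theta\mapsto2\alpha-\theta$, which fixes $L_1$ pointwise. So $1-f(z)$ and $1-f^*(\bar\omega z)$ have the same zeros on $L_1$, with the same multiplicities. Likewise $f^*(\omega z)=\overline{f(\bar\omega\bar z)}$, where $z\mapsto\bar\omega\bar z$ is the reflection $\theta\mapsto-2\alpha-\theta$ in the line of $L_{-1}$. In $|\theta|<\alpha$, $f(z)$ is extremely small, while the reflected values $f^*(\omega z)$, $f^*(\bar\omega z)$ are extremely large. So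 $1-f(z)$, $1-1/f^*(\omega z)$ and $1-1/f^*(\bar\omega z)$ are all extremely close to $1$ there. We form quotients of these functions in which zeros cancel, and ask whether a quotient that is so close to $1$ in a small sector must be $1$. This depends on how wide the zero-free sector is.

## 6. Uniqueness in a sector of opening greater than $\pi/\rho$

**Lemma 3.** Let $\alpha\in(\pi/3,\pi/2)$. Let $S=\{z\ne0:|\theta-\theta_c|<\theta_0\}$ with $0<\theta_0<\pi$, and let $W=\{z\ne0:|\theta-\theta_w|<\tau\}\subset S$. Let $E$, $D$ be entire, $D\not\equiv0$, $\Psi=E/D$, and assume: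

* (a) $\log|E(z)|\le CA(|z|)$ for large $|z|$, and $\log|D(rz)|/A(r)$ converges in $L^1_{loc}(\mathbb C)$ as $r\to\infty$ to some function $d$;
* (b) $\Psi$ is holomorphic in $S\cap\{|z|>R_0\}$, and for every compact $X\subset S$ and $\varepsilon>0$, $\log|\Psi(rz)|\le\varepsilon A(r)$ on $X$ for large $r$;
* (c) there is $\kappa>0$ such that for every compact $X\subset W$ there is $C_X$ with $|\Psi(rz)|\le C_Xe^{-\kappa|z|^\rho A(r)}$ on $X$ for large $r$.

If $\theta_0>\pi-\alpha$, then $E\equiv0$.

Note that $\pi-\alpha=\pi/(2\rho)$, so the condition says that the opening $2\theta_0$ exceeds $\pi/\rho$. For $\theta_0\le\pi/(2\rho)$ there is no such principle. In the model case $A(r)=r^\rho$, with $W$ a narrow sector about the bisector, $\Psi=\exp(-(ze^{-i\theta_c})^\rho)$ has $\log|\Psi(rz)|=-r^\rho|z|^\rho\cos\rho(\theta-\theta_c)$. This is $\le0$ in $S$ and satisfies (c).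

**Step 1: a limit function.** Suppose $E\not\equiv0$; we extract a limit of $\log|\Psi|$. The functions $e_r(z)=\log|E(rz)|/A(r)$ are subharmonic and, by (a), the maximum principle and Lemma 1, locally uniformly bounded above. Let $E(z)=bz^p(1+o(1))$ at $0$ with $b\neq0$. Cauchy's estimate gives $\max_{|z|=1}|E(rz)|\ge|b|r^p$. Since $A$ has order $\rho>0$ with $\log A(r)/\log r\to\rho$, we have $\log(|b|r^p)/A(r)\to0$, so $\liminf_{r\to\infty}\max_{|z|=1}e_r\ge0$. By (C), $e_{r_k}\to e$ in $L^1_{loc}(\mathbb C)$ for some $r_k\to\infty$. Hence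
$$\varphi_k(z):=\frac{\log|\Psi(r_kz)|}{A(r_k)}\to\varphi:=e-d\quad\text{in }L^1_{loc}(\mathbb C),$$
and $\varphi$ is finite a.e.

**Step 2: properties of $\varphi$ in $S$.** On every relatively compact open subset of $S$ the $\varphi_k$ are subharmonic for large $k$, and $\varphi_k\le o(1)$ locally uniformly, by (b). So by (C) $\varphi$ has a subharmonic representative in $S$, which we use from now on. It satisfies $\varphi\le0$ a.e., hence everywhere in $S$ by (E). By (c), $\varphi_k\le-\kappa|z|^\rho+o(1)$ locally uniformly in $W$, so $\varphi\le-\kappa|z|^\rho$ a.e. in $W$ and, by (E), everywhere in $W$.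

**Step 3: to a half-plane.** Let $\gamma=\pi/(2\theta_0)$ and $\zeta=(ze^{-i\theta_c})^\gamma$, which maps $S$ onto $H=\{\mathrm{Re}\,\zeta>0\}$. Put $\sigma=\rho/\gamma=\theta_0/(\pi-\alpha)>1$. Then $s(\zeta)=-\varphi(z)$ is superharmonic in $H$, $s\ge0$, and $s\ge\kappa|\zeta|^\sigma$ on the image $V$ of $W$, a sector about the ray $\arg\zeta=\beta:=\gamma(\theta_w-\theta_c)\in(-\frac\pi2,\frac\pi2)$. So $s$ has superlinear growth in $V$; we show that a positive superharmonic function in a half-plane cannot have this.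

**Step 4: comparison with Green's function.** For $R>0$ let $p=Re^{i\beta}$. Choose $\eta\in(0,\frac12)$, independent of $R$, such that $B_R=\overline D(p,\eta R)\subset V$. On $B_R$ we have $|\zeta|\ge R/2$, so $s\ge\kappa2^{-\sigma}R^\sigma=:\kappa'R^\sigma$. Let
$$G(\zeta)=\log\left|\frac{\zeta+\bar p}{\zeta-p}\right|,$$
which is positive and harmonic in $H\setminus\{p\}$. On $\partial B_R$, $|\zeta+\bar p|\le|\zeta-p|+2R$, so $G\le\log(1+2/\eta)=:\Lambda$. Moreover $G\to0$ at $\partial H$ and at $\infty$. The superharmonic function $s-\kappa'R^\sigma G/\Lambda$ in $H\setminus B_R$ has $\liminf\ge0$ at every boundary point. On $\partial B_R$ this holds because $s$ is lower semicontinuous and $s\ge\kappa'R^\sigma$ on $B_R$; on $\partial H$ and at $\infty$ it holds because $s\ge0$ and $G\to0$. By the minimum principle $s\ge\kappa'R^\sigma G/\Lambda$ in $H\setminus B_R$.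

**Step 5: letting $R\to\infty$.** Fix $\zeta\in H$. For large $R$, $\zeta\notin B_R$. Since $|\zeta+\bar p|^2-|\zeta-p|^2=4\,\mathrm{Re}\,\zeta\,\mathrm{Re}\,p$,
$$G(\zeta)=\tfrac12\log\Bigl(1+\frac{4\,\mathrm{Re}\,\zeta\,\mathrm{Re}\,p}{|\zeta-p|^2}\Bigr),\qquad RG(\zeta)\to2\,\mathrm{Re}\,\zeta\cos\beta>0 .$$
So $s(\zeta)\ge c_\zeta R^{\sigma-1}$ for large $R$ with $c_\zeta>0$, and $\sigma>1$ gives $s(\zeta)=+\infty$. Thus $s\equiv+\infty$ in $H$, while $\varphi$ is finite a.e. This is a contradiction, so $E\equiv0$. $\square$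

## 7. One reflection settles $2\pi/5<\alpha<\pi/2$ and no more

Throughout this section and the next, $\alpha\in(\pi/3,\pi/2)$ and
$$W=\{z\neq0:|\theta-\tfrac\alpha2|<\tfrac\alpha4\}.$$

**Smallness on $W$.** Both sections need the following estimate. On $W$, $\theta\in(\frac\alpha4,\frac{3\alpha}4)$, so $U\le-2\kappa|z|^\rho$ for some $\kappa>0$. Also $\theta+2\alpha\in(\frac{9\alpha}4,\frac{11\alpha}4)$ and $|\theta-2\alpha|\in(\frac{5\alpha}4,\frac{7\alpha}4)$. The closures of both intervals lie in $(\alpha,2\pi-\alpha)$, because $\frac{15\alpha}4<2\pi$. So, after decreasing $\kappa$, $U(\omega z),U(\bar\omega z)\ge2\kappa|z|^\rho$ on $W$. By the symmetry of $U$,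
$$\frac{\log|f^*(r\omega z)|}{A(r)}=u_r(\overline{\omega z})\to U(\omega z),$$
and similarly with $\bar\omega$. By the locally uniform convergence in Lemma 2, on each compact subset of $W$, for large $r$,
$$|f(rz)|,\quad |f^*(r\omega z)|^{-1},\quad |f^*(r\bar\omega z)|^{-1}\quad\text{are all at most } e^{-\kappa|z|^\rho A(r)}. \tag{2}$$
If $|a|,|b|,|c|\le\varepsilon\le\frac12$, then
$$\left|\frac{1-a}{(1-b)(1-c)}-1\right|=\frac{|b+c-bc-a|}{|1-b||1-c|}\le14\varepsilon. \tag{3}$$

**The quotient.** The simplest attempt is to cancel the zeros on one ray only: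
$$\Phi_1(z)=\frac{1-f(z)}{1-\frac1{f^*(\bar\omega z)}}=\frac{f^*(\bar\omega z)(1-f(z))}{f^*(\bar\omega z)-1},\qquad S_1=\{z\ne0:-\alpha<\theta<2\alpha\}.$$

**$\Phi_1$ is holomorphic and zero-free in $S_1\cap\{|z|>R_0\}$.** A zero of $1-f^*(\bar\omega z)$ means that $\omega\bar z$ is a 1-point, so $2\alpha-\theta\equiv\pm\alpha$, i.e. $\theta\equiv\alpha$ or $\theta\equiv3\alpha\equiv3\alpha-2\pi$. Since $3\alpha>2\alpha$ and $3\alpha-2\pi<-\alpha$, only $L_1$ is in $S_1$. There $\omega\bar z=z$, so these zeros cancel exactly the zeros of $1-f$ on $L_1$, with multiplicities. The zeros of $1-f$ on $L_{-1}$ are on the boundary of $S_1$, and those of $f^*(\bar\omega z)$ are on $\theta=2\alpha$, also the boundary.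

**$\log|\Phi_1(rz)|/A(r)\to0$ locally uniformly in $S_1$.** By Lemma 2 the $L^1_{loc}$ limit is $U^+(z)+U(\bar\omega z)-U^+(\bar\omega z)=U^+(z)-U^-(\bar\omega z)$. The approximating functions are harmonic on compact subsets of $S_1$ for large $r$, so the convergence is locally uniform and the limit is harmonic. For $|\theta|<\alpha$ we have $U^+(z)=0$, and $2\alpha-\theta\in(\alpha,3\alpha)\subset(\alpha,2\pi-\alpha)$, so $U^-(\bar\omega z)=0$. The limit vanishes for $|\theta|<\alpha$, hence in $S_1$.

**Conclusion for $\alpha>2\pi/5$.** Apply Lemma 3 with $S=S_1$, $\theta_c=\alpha/2$, half-opening $3\alpha/2<\pi$, $D=f^*(\bar\omega z)-1$, $E=f^*(\bar\omega z)(1-f(z))-D$, $\Psi=\Phi_1-1$. In (a), $|E|\le(1+M)^2$ on $|z|=r$, and $d=U^+(\bar\omega z)$. In (b), $|\Psi|\le1+|\Phi_1|$. Item (c) is (2) and (3) with $c=0$. The width condition is $\frac{3\alpha}2>\pi-\alpha$, i.e. $\alpha>2\pi/5$. In that case $\Phi_1\equiv1$, that is, $f(z)f^*(\bar\omega z)\equiv1$, and $f$ has no zeros. This contradicts Lemma 2. So Theorem 1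 holds for $\alpha\in(2\pi/5,\pi/2)$.

**Where it stops.** At $\alpha=2\pi/5$ the opening $3\alpha$ of $S_1$ equals $\pi/\rho$, and below it is smaller, so Lemma 3 does not apply. At $\alpha=2\pi/5$ the conclusion $\Phi_1\equiv1$ would even be false for the functions of the quoted existence theorem, since by Lemma 2 they have zeros. The walls of $S_1$ are $L_{-1}$, where 1-points of $f$ remain uncanceled, and $\theta=2\alpha$. We can move the first wall by canceling on $L_{-1}$ too.

## 8. Two reflections: proof of Theorem 1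

Let $\alpha\in(\pi/3,\pi/2)$; for now $\alpha=2\pi/5$ is allowed. Put
$$E_1(z)=f^*(\omega z)f^*(\bar\omega z)(1-f(z)),\qquad D(z)=(1-f^*(\omega z))(1-f^*(\bar\omega z)),$$
$$\Phi=\frac{E_1}{D}=\frac{1-f(z)}{\bigl(1-\frac1{f^*(\omega z)}\bigr)\bigl(1-\frac1{f^*(\bar\omega z)}\bigr)},\qquad \theta_0=\min(2\alpha,2\pi-3\alpha),\qquad S=\{z\ne0:|\theta|<\theta_0\}.$$
Since $\alpha>\pi/3$ gives $2\alpha>\pi-\alpha$, and $\alpha<\pi/2$ gives $2\pi-3\alpha>\pi-\alpha>\alpha$ and $2\alpha<\pi$,
$$\pi-\alpha<\theta_0<\pi,\qquad\alpha<\theta_0. \tag{4}$$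
The first inequality is exactly the width condition of Lemma 3, and it now holds for every $\alpha\in(\pi/3,\pi/2)$.

**Step 1: $\Phi$ is holomorphic and zero-free in $S\cap\{|z|>R_0\}$.** We locate all zeros. Let $|z|>R_0$. The function $1-f^*(\omega z)$ vanishes at $z$ exactly when $\bar\omega\bar z$ is a 1-point of $f$, with equal multiplicity. This requires $-\theta-2\alpha\equiv\pm\alpha$, i.e. $\theta\equiv-\alpha$ or $\theta\equiv-3\alpha\pmod{2\pi}$. As $-3\alpha\equiv2\pi-3\alpha\in[\theta_0,\pi)$, the second ray is not in $S$. On the first, $z\in L_{-1}$ and $\bar\omega\bar z=z$. So in $S$ the zeros of $1-f^*(\omega z)$ are exactly the 1-points of $f$ on $L_{-1}$, with the same multiplicities. In the same way, the zeros of $1-f^*(\bar\omega z)$ lie on $\theta\equiv\alpha$ and $\theta\equiv3\alpha\equiv3\alpha-2\pi\in(-\pi,-\theta_0]$, so in $S$ they are exactly the 1-points of $f$ on $L_1$. Together they cancel precisely the zeros of $1-f$ in $S$. The zeros of $f^*(\omega z)$ and $f^*(\bar\omega z)$ lie on $\theta\equiv-2\alpha$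 and $\theta\equiv2\alpha$, outside $S$, since $\theta_0\le2\alpha<\pi$.

**Step 2: $\log|\Phi(rz)|/A(r)\to0$ locally uniformly in $S$.** This shows that $\Phi$ has no growth on the scale of $A$. By Lemma 2 and the symmetry of $U$, $\log|f^*(r\omega z)|/A(r)\to U(\omega z)$ and $\log|1-f^*(r\omega z)|/A(r)\to U^+(\omega z)$ in $L^1_{loc}(\mathbb C)$, and likewise with $\bar\omega$. So $\log|\Phi(rz)|/A(r)$ tends in $L^1_{loc}$ to
$$P(z)=U^+(z)-U^-(\omega z)-U^-(\bar\omega z).$$
By Step 1 the approximating functions are harmonic on compact subsets of $S$ for large $r$. So the convergence is locally uniform in $S$ and $P$ is harmonic in $S$. For $|\theta|<\alpha$ we have $U^+(z)=0$. Moreover $\theta+2\alpha$ and $2\alpha-\theta$ lie in $(\alpha,3\alpha)\subset(\alpha,2\pi-\alpha)$, so $U^-(\omega z)=U^-(\bar\omega z)=0$. Thus $P=0$ for $|\theta|<\alpha$, hence $P\equiv0$ in $S$.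

**Step 3: $\Phi\equiv1$.** We check the hypotheses of Lemma 3 for $S$ (with $\theta_c=0$), $W$ as in Section 7 (contained in $S$ because $\frac{3\alpha}4<\theta_0$), $E=E_1-D$, and $\Psi=E/D=\Phi-1$. (a) On $|z|=r$, $|E|\le M^2(1+M)+(1+M)^2$, and $\log|D(rz)|/A(r)\to U^+(\omega z)+U^+(\bar\omega z)$. (b) By Steps 1 and 2, since $|\Psi|\le1+|\Phi|$ and so $\log|\Psi|\le\log2+\log^+|\Phi|$. (c) By (2) and (3), with constant $14$. By (4), Lemma 3 gives $E\equiv0$:
$$f^*(\omega z)f^*(\bar\omega z)(1-f(z))\equiv(1-f^*(\omega z))(1-f^*(\bar\omega z)). \tag{5}$$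

**Step 4: zeros in (5) force $5\alpha=2\pi$.** By Lemma 2, $f$ has infinitely many zeros $a_k$ on $L_0$. At $z=\bar\omega a_k$ we have $f^*(\omega z)=\overline{f(a_k)}=0$. So the left side of (5) has infinitely many zeros on the ray $\theta\equiv-2\alpha$. In $|z|>R_0$ the zeros of the right side lie on $\theta\equiv\pm\alpha,\pm3\alpha$, by Step 1. Hence, mod $2\pi$, one of the following holds:

* $-2\alpha\equiv-\alpha$ or $-2\alpha\equiv-3\alpha$, i.e. $\alpha\equiv0$;
* $-2\alpha\equiv\alpha$, i.e. $3\alpha\equiv0$;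
* $-2\alpha\equiv3\alpha$, i.e. $5\alpha\equiv0$.

Since $\alpha\in(\frac\pi3,\frac\pi2)$, $3\alpha\in(\pi,\frac{3\pi}2)$ and $5\alpha\in(\frac{5\pi}3,\frac{5\pi}2)$, only $5\alpha=2\pi$ is possible. So for $\alpha\ne2\pi/5$ no such $f$ exists, and finitely many exceptional zeros and 1-points were allowed throughout. This proves Theorem 1. $\blacksquare$

## 9. The angle $2\pi/5$: the functional equation

Let $\alpha=2\pi/5$, $q=e^{i\alpha}$, so $\omega=q^2$ and $\rho=5/6$, and now assume that there are no exceptional points. Then $a:=f(0)\notin\{0,1\}$, since $0$ is on none of the rays. Identity (5) holds, since Steps 1–3 did not use $\alpha\neq2\pi/5$. By Lemma 2 and (H), $f=aP$ with $P(z)=\prod(1-z/a_k)$, $a_k>0$; so $P^*=P$ and $f^*=\bar aP$.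

**Step 1: the 1-points are rotated zeros.** We compare both sides of (5) on the ray $\theta=-\frac{4\pi}5=-2\alpha$. There the arguments of $q^2z$, $q^{-2}z$, $z$ are $0$, $-\frac{8\pi}5\equiv\frac{2\pi}5$, $-\frac{4\pi}5$. The zeros of $f^*$ lie on $L_0$, and the 1-points of $f$ and of $f^*$ lie on $L_1\cup L_{-1}$. So on the left only $f^*(q^2z)$ can vanish, and on the right only $1-f^*(q^{-2}z)$. With $z=q^{-2}x$, $x>0$, and $q^{-4}=q$: the zeros of $f^*(x)$ and of $1-f^*(qx)$ on $x>0$ coincide, with multiplicities. By symmetry, on the ray $\theta=\frac{4\pi}5$, the same holds for $f^*(x)$ and $1-f^*(q^{-1}x)$. So the zeros of $1-f^*$ are exactly the points $qa_k$ and $q^{-1}a_k$. Its order is $<1$, so by (H)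
$$1-\bar aP(z)=(1-\bar a)P(qz)P(q^{-1}z). \tag{6}$$

**Step 2: $a$ is real.** Applying $*$ to (6) gives $1-aP=(1-a)P(qz)P(q^{-1}z)$. Subtracting, $(a-\bar a)P=(a-\bar a)P(qz)P(q^{-1}z)$. If $a\neq\bar a$, then $P=P(qz)P(q^{-1}z)$, so $1-aP=(1-a)P$ and $P\equiv1$, a contradiction. So $a$ is real, and $f$ is real on $\mathbb R$.

**Step 3: the value of $a$ and the functional equation.** At $z=0$, (5) gives $a^2(1-a)=(1-a)^2$, so $a^2=1-a$. Therefore
$$f(qz)f(q^{-1}z)=a^2P(qz)P(q^{-1}z)=(1-a)P(qz)P(q^{-1}z)=1-aP(z)=1-f(z).$$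
For $z=-x<0$ the left side is $|f(-qx)|^2\ge0$, so $f(-x)\le1$. As $P(-x)=\prod(1+x/a_k)\to+\infty$, we get $a<0$. So $a=-\frac{1+\sqrt5}2$.

## 10. The angle $2\pi/5$: uniqueness by a contracting integral equation

We turn the functional equation into a convolution equation on $\mathbb R$ with one free positive constant, and then show that its solution is unique for each value of the constant.

**Step 1: logarithmic form.** Put
$$F(t)=\log(-f(-e^t))=\log|a|+\sum\log(1+e^t/a_k),$$
analytic in $|\mathrm{Im}\,t|<\pi$ and real on $\mathbb R$, where $F\ge\log|a|>0$. At $z=-e^t$ with $t$ real we have $f(q^{\pm1}z)=-e^{F(t\pm i\alpha)}$ and $F(t-i\alpha)=\overline{F(t+i\alpha)}$. Taking real logarithms in the functional equation,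
$$F(t+i\alpha)+F(t-i\alpha)=\log(1+e^{F(t)})=F(t)+L(t),\qquad L=\log(1+e^{-F}). \tag{7}$$
Now $1+e^{-F(t)}=(1-f(z))/(-f(z))$ with $z=-e^t$, $\arg z=\pi+\mathrm{Im}\,t$. It has no zeros or poles for $|\mathrm{Im}\,t|<\pi-\alpha=\frac{3\pi}5$, so $L$ extends analytically to this strip. Let
$$\eta=\frac\pi5=\frac\alpha2 .$$
Then $L$ is bounded in $|\mathrm{Im}\,t|\le\eta$. As $\mathrm{Re}\,t\to-\infty$, $z\to0$ and $1+e^{-F}\to1+1/|a|$ uniformly. As $\mathrm{Re}\,t\to+\infty$, Lemma 2 gives $|f(z)|\to\infty$ uniformly, because $U$ is bounded below by a positive constant on the arc $|z|=1$, $|\theta-\pi|\le\eta<\pi-\alpha$; so $1+e^{-F}\to1$. In both cases the branch is the principal one, since it is so on $\mathbb R$. Thus $L$ tends to $\log(1+1/|a|)$ and to $0$, respectively. Since $\eta+\alpha=\frac{3\pi}5<\pi$, (7) in the form $F(t+i\alpha)+F(t-i\alpha)=F(t)+L(t)$ continues to $|\mathrm{Im}\,t|<\eta$.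

**Step 2: a kernel that solves the linear equation.** Let
$$K(t)=\frac1{\sqrt3\,\alpha}\,\frac{\sinh(2\pi t/3\alpha)}{\sinh(\pi t/\alpha)} .$$
It is positive on $\mathbb R$, even, and analytic in $|\mathrm{Im}\,t|<\alpha$. In every horizontal strip it is $O(e^{-\pi|\mathrm{Re}\,t|/(3\alpha)})$ as $|\mathrm{Re}\,t|\to\infty$. Its poles are among the points $im\alpha$, $m\in\mathbb Z\setminus\{0\}$. With $x=2\pi t/3\alpha$ we have $\sinh(x+\frac{2\pi i}3)+\sinh(x-\frac{2\pi i}3)=2\sinh x\cos\frac{2\pi}3=-\sinh x$, while $\sinh(\pi t/\alpha\pm i\pi)=-\sinh(\pi t/\alpha)$. Hence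
$$K(t+i\alpha)+K(t-i\alpha)=K(t). \tag{8}$$
The residue at $i\alpha$ is $\frac1{\sqrt3\alpha}\cdot\frac{i\sqrt3/2}{-\pi/\alpha}=-\frac i{2\pi}=\frac1{2\pi i}$; at $-i\alpha$ it is $-\frac1{2\pi i}$.

Moreover $\int_{\mathbb R}K=1$. To see this, put $I_\beta=\int_{\mathrm{Im}\,t=\beta}K$ and let $0<\varepsilon<\alpha$. Shifting contours, $I_\beta=I_0$ for $|\beta|<\alpha$, and $I_\varepsilon-I_{\alpha+\varepsilon}=2\pi i\cdot\frac1{2\pi i}=1$. Integrating (8) over $\mathrm{Im}\,t=\varepsilon$ gives $I_{\alpha+\varepsilon}+I_{\varepsilon-\alpha}=I_\varepsilon$, i.e. $(I_0-1)+I_0=I_0$.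

**Step 3: a particular solution.** Let $G(t)=\int_{\mathbb R}K(t-s)L(s)\,ds$ for $|\mathrm{Im}\,t|<\alpha$. Since $L$ is bounded and $K$ decays exponentially, the contour may be shifted to $\mathrm{Im}\,s=\pm\eta$ whenever $\mathrm{Im}(t-s)$ stays in $(-\alpha,\alpha)$. The integral over $\mathrm{Im}\,s=\pm\eta$ is analytic for $|\mathrm{Im}\,t\mp\eta|<\alpha$, so $G$ extends to $|\mathrm{Im}\,t|<\alpha+\eta$. It is bounded in $|\mathrm{Im}\,t|\le\alpha$: use $\mathrm{Im}\,s=0$ for $|\mathrm{Im}\,t|\le\frac\alpha2$, and $\mathrm{Im}\,s=\pm\eta$ for $\frac\alpha2\le\pm\mathrm{Im}\,t\le\alpha$; then $|\mathrm{Im}(t-s)|\le\frac\alpha2$, where $\int|K|$ over horizontal lines is bounded.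

We claim $G(x+i\alpha)+G(x-i\alpha)=G(x)+L(x)$ for $x\in\mathbb R$. We have
$$G(x+i\alpha)=\int_{\mathrm{Im}\,s=\eta}K(x+i\alpha-s)L(s)\,ds,\qquad G(x-i\alpha)=\int_{\mathrm{Im}\,s=-\eta}K(x-i\alpha-s)L(s)\,ds .$$
Move the second contour up to $\mathrm{Im}\,s=\eta$. The poles of $K(x-i\alpha-s)$ are among the points $s=x-i\alpha(1+m)$, $m\ne0$, and only $s=x$ (for $m=-1$) is crossed. Near it $K(x-i\alpha-s)=-\frac1{2\pi i}\cdot\frac1{x-s}+O(1)=\frac1{2\pi i}\cdot\frac1{s-x}+O(1)$, so the residue in $s$ is $\frac{L(x)}{2\pi i}$. The integral over the lower line minus the one over the upper line is $2\pi i$ times this, i.e. $L(x)$. With (8),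
$$G(x+i\alpha)+G(x-i\alpha)=L(x)+\int_{\mathrm{Im}\,s=\eta}K(x-s)L(s)\,ds=L(x)+G(x).$$

**Step 4: the homogeneous solution is a single exponential.** The function $H=F-G$ is analytic in $|\mathrm{Im}\,t|<\alpha+\eta=3\eta$ and satisfies $H(t+i\alpha)+H(t-i\alpha)=H(t)$ for real $t$, hence for $|\mathrm{Im}\,t|<\eta$. It extends to an entire function. Indeed, suppose $H$ is analytic in $-3\eta<\mathrm{Im}\,t<B$ with $B\ge3\eta$ and satisfies the relation for $-\eta<\mathrm{Im}\,t<B-2\eta$. Then $H(t-i\alpha)-H(t-2i\alpha)$ is analytic for $\eta<\mathrm{Im}\,t<B+2\eta$, and by the relation it equals $H(t)$ for $\eta<\mathrm{Im}\,t<B$. So $H$ extends to $\mathrm{Im}\,t<B+2\eta$, and the relation extends accordingly; repeat, and argue in the same way downward. The relation now holds everywhere. From $H(t+2i\alpha)=H(t+i\alpha)-H(t)$ we get $H(t+3i\alpha)=H(t+2i\alpha)-H(t+i\alpha)=-H(t)$.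

Next, growth. For $|\arg w|\le\alpha$ and $0\le\tau\le1$ we have $|1+\tau w|\ge\cos\frac\alpha2\,(1+\tau|w|)$. Hence $|\log(1+w)|\le\int_0^1\frac{|w|\,d\tau}{|1+\tau w|}\le C\log(1+|w|)$. So for $|\mathrm{Im}\,t|\le\alpha$,
$$|F(t)|\le C(1+\log P(-e^{\mathrm{Re}\,t}))\le C'(1+e^{\sigma\mathrm{Re}\,t})$$
with some $\sigma\in(\rho,1)$, since $f$ has order $\rho$. As $G$ is bounded there, $|H(t)|\le C(1+e^{\sigma\mathrm{Re}\,t})$ for $|\mathrm{Im}\,t|\le\alpha$. By $H(t)=H(t-i\alpha)-H(t-2i\alpha)$ the same holds, with another constant, for $\alpha\le\mathrm{Im}\,t\le2\alpha$. The strip $-\alpha\le\mathrm{Im}\,t\le2\alpha$ has height $3\alpha$, so by antiperiodicity the bound holds everywhere.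

Since $H$ has period $6i\alpha=\frac{12\pi i}5$, $H(t)=h(e^{5t/6})$ with $h$ holomorphic in $\mathbb C\setminus\{0\}$ and $|h(\zeta)|\le C(1+|\zeta|^{6\sigma/5})$, where $6\sigma/5<2$. So $0$ is removable and $h=c_0+c_1\zeta$. The shift $t\mapsto t+3i\alpha$ is $\zeta\mapsto-\zeta$, so $h(-\zeta)=-h(\zeta)$ and $c_0=0$. With $\kappa=c_1$ we have, on $\mathbb R$,
$$F(t)=\kappa e^{5t/6}+\bigl(K*\log(1+e^{-F})\bigr)(t). \tag{9}$$
Here $\kappa$ is real, and $\kappa>0$, since $F(t)\to+\infty$ as $t\to+\infty$ while the convolution is bounded.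

**Step 5: contraction.** Let $f_1,f_2$ be two functions as in Theorem 2. Replacing $f_2(z)$ by $f_2(\lambda z)$, $\lambda>0$, replaces $F_2(t)$ by $F_2(t+\log\lambda)$ and multiplies $\kappa_2$ by $\lambda^{5/6}$. So we may assume $\kappa_1=\kappa_2$. By (9), $\Delta=F_1-F_2$ is bounded on $\mathbb R$. For $F\ge0$, $\bigl|\frac{d}{dF}\log(1+e^{-F})\bigr|=\frac1{1+e^F}\le\frac12$. Since $F_1,F_2>0$ on $\mathbb R$, $K>0$ and $\int K=1$, subtracting the two equations (9) gives $\sup|\Delta|\le\frac12\sup|\Delta|$. So $\Delta=0$, $f_1=f_2$ on the negative ray, and $f_1=f_2$. This proves Theorem 2. $\blacksquare$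

Existence for $\alpha=2\pi/5$ is the quoted theorem of Bergweiler, Eremenko and Hinkkanen.

## 11. All angles in $(0,\pi)$: proof of Theorem 3

Existence for $\alpha\in(0,\pi/3]\cup\{2\pi/5\}$ is the quoted theorem. For $\alpha=\pi/2$ the function $-e^z$ of Section 1 works. Nonexistence for $\alpha\in(\pi/3,\pi/2)\setminus\{2\pi/5\}$ is Theorem 1. Nonexistence for $\alpha\in(\pi/2,\pi)$ is contained in Lemma 2, which shows that the existence of such an $f$ with $\alpha\in(\pi/3,\pi)\setminus\{\pi/2\}$ forces $\alpha<\pi/2$. $\blacksquare$
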